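\title{The Gauss multiplication formula on the profinite Grothendieck--Teichm\"uller group}

\begin{abstract}
To each element $\sigma$ of the profinite Grothendieck--Teichm\"uller group $\widehat{GT}$ are attached an adelic beta function $B_\sigma$ and a hyperadelic gamma function $\Gamma_\sigma$ with $B_\sigma(x,y)=\Gamma_\sigma(x)\Gamma_\sigma(y)/\Gamma_\sigma(xy)$. Anderson proved an analog of the Gauss multiplication formula for $\sigma\in\mathrm{Gal}(\overline{\mathbb Q}/\mathbb Q)$. We prove that for every $n\ge1$ the formula holds on all of $\widehat{GT}$, with the only sign of the exponent for which it can hold on the Galois group. The proof reads the beta function as a Fox Jacobian, computes one Jacobian determinant on an $n$-fold cyclic cover in two ways, and uses an identity in $\hat F_2$ obtained by lifting the pentagon relation to a cyclic cover of a configuration space.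
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The group $\widehat{GT}$ and the adelic beta function}

Let $F=\hat F_2$ be the profinite completion of the free group on $x,y$, and put $[x,y]=xyx^{-1}y^{-1}$. Homomorphisms of profinite groups are continuous, and the commutator subgroups $G'$ and $G''=(G')'$ are closed. For $f\in F$ and elements $u,v$ of a profinite group, $f(u,v)$ is the image of $f$ under the homomorphism $x\mapsto u$, $y\mapsto v$. For $s\in\hat{\mathbb Z}$, the power $u^s$ is the image of $s$ under the homomorphism $\hat{\mathbb Z}\to\overline{\langle u\rangle}$, $1\mapsto u$.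

Let $B_4=\langle\sigma_1,\sigma_2,\sigma_3\rangle$ be the braid group on four strands, with relations $\sigma_1\sigma_2\sigma_1=\sigma_2\sigma_1\sigma_2$, $\sigma_2\sigma_3\sigma_2=\sigma_3\sigma_2\sigma_3$, $\sigma_1\sigma_3=\sigma_3\sigma_1$, and let $P_4$ be the pure braid group, the kernel of $B_4\to\mathfrak S_4$. Put $\Delta=\sigma_1\sigma_2\sigma_3\sigma_1\sigma_2\sigma_1$, let $Z\subset\hat P_4$ be the closed subgroup generated by the central element $\Delta^2$, let $P=\hat P_4/Z$, and put
\[
x_{12}=\sigma_1^2,\quad x_{23}=\sigma_2^2,\quad x_{34}=\sigma_3^2,\quad x_{45}=(\sigma_1\sigma_2)^3,\quad x_{51}=(\sigma_2\sigma_3)^3 .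
\]
An element $\sigma$ of the profinite Grothendieck--Teichm\"uller group $\widehat{GT}$ of Drinfeld and Ihara is a pair $(\lambda,f)=(\lambda_\sigma,f_\sigma)\in\hat{\mathbb Z}^\times\times F'$ such that
\[
\tau:\ x\mapsto x^\lambda,\qquad y\mapsto f^{-1}y^\lambda f
\]
is an automorphism of $F$ and, with $m=(\lambda-1)/2\in\hat{\mathbb Z}$ (a unit of $\hat{\mathbb Z}$ is odd),
\begin{itemize}
\item[(I)] $f(x,y)f(y,x)=1$;
\item[(II)] $f(z,x)z^mf(y,z)y^mf(x,y)x^m=1$ whenever $xyz=1$;
\item[(III)] $f(x_{12},x_{23})f(x_{34},x_{45})f(x_{51},x_{12})f(x_{23},x_{34})f(x_{45},x_{51})=1$ in $P$.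
\end{itemize}
The group $\widehat{GT}$ contains $G_{\mathbb Q}=\mathrm{Gal}(\overline{\mathbb Q}/\mathbb Q)$. The letter $\sigma$ without index denotes an element of $\widehat{GT}$; with an index it is a braid generator.

For a topological ring $\Lambda$ in which the ideals $M\Lambda$ ($M\ge1$) form a basis of neighborhoods of $0$, and a profinite group $G$, the completed group ring is $\Lambda[[G]]=\varprojlim(\Lambda/M\Lambda)[G/U]$, the limit over $M$ and over open normal subgroups $U$. We write $x,y$ also for the images of $x,y$ in $F^{ab}=x^{\hat{\mathbb Z}}\times y^{\hat{\mathbb Z}}\cong\hat{\mathbb Z}^2(1)$. The ring $\hat{\mathbb Z}[[F^{ab}]]$ acts on $F'/F''$ by $\bar g*u=gug^{-1}$, extended linearly and continuously, and $F'/F''$ is free of rank one on the class of $[x,y]$ (see the end of Section~\ref{sec:tools}). So there is a unique $A_\sigma(x,y)\in\hat{\mathbb Z}[[F^{ab}]]$ with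
\begin{equation}\label{eq:A}
f_\sigma\equiv A_\sigma(x,y)*[x,y]\pmod{F''},
\end{equation}
and the \emph{adelic beta function} of $\sigma$ is
\begin{equation}\label{eq:B}
B_\sigma(x,y)=1+A_\sigma(x,y)(x-1)(y-1).
\end{equation}
Thus $A_\sigma$ records $f_\sigma$ modulo $F''$, and $B_\sigma$ is the factor by which the Jacobian of $\tau$ on $F$ differs from that of $x\mapsto x^\lambda$, $y\mapsto y^\lambda$ (Section~\ref{sec:det}).

\subsection{The question}

Fix a system $(\zeta_k)_{k\ge1}$ of primitive roots of unity with $\zeta_{kl}^l=\zeta_k$. If $\zeta$ is a root of unity of order dividing $n$, the substitutions $x\mapsto\zeta$, $x\mapsto\zeta x$ and $x\mapsto x^n$ are the continuous ring homomorphisms from $\Lambda[[x^{\hat{\mathbb Z}}]]$ to $\Lambda\otimes\mathbb Z[\zeta_n]$, to $(\Lambda\otimes\mathbb Z[\zeta_n])[[x^{\hat{\mathbb Z}}]]$ and to $\Lambda[[x^{\hat{\mathbb Z}}]]$ that send $x^s$ to $\zeta^s$, $\zeta^sx^s$ and $x^{ns}$; here $\zeta^s$ depends only on $s$ modulo $n$. Substitutions in several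 variables are defined in the same way. For $n\ge1$ define
\begin{equation}\label{eq:rho}
\rho_n(\sigma)=\frac1n\sum_{c=0}^{n-1}(\zeta_n^c-1)\,A_\sigma(\zeta_n^c,1).
\end{equation}
This lies in $\hat{\mathbb Z}$. Indeed, put $\phi(x)=(x-1)A_\sigma(x,1)$ and write $\phi\equiv\sum_{c\in\mathbb Z/n}\phi_n(c)x^c$ modulo $x^n-1$, with $\phi_n(c)\in\hat{\mathbb Z}$. Summing over the $n$-th roots of unity, and putting $x=1$, gives
\begin{equation}\label{eq:phi}
n\rho_n=\sum_{c=0}^{n-1}\phi(\zeta_n^c)=n\,\phi_n(0),\qquad\sum_{c\in\mathbb Z/n}\phi_n(c)=\phi(1)=0 .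
\end{equation}
The question below comes with the fact that on $G_{\mathbb Q}$ the function $\rho_n$ is the Kummer $1$-cocycle of the positive roots of $n$, that is, $\sigma(\sqrt[k]{n})=\zeta_k^{\rho_n(\sigma)}\sqrt[k]{n}$ for all $k\ge1$. We use this fact only up to sign, and only in the last assertion of Corollary~\ref{cor:answer}.

Let $\mathbb W_p$ be the ring of restricted Witt vectors of $\overline{\mathbb F}_p$ and $\mathbb W=\prod_p\mathbb W_p$, with the ideals $M\mathbb W$ as neighborhoods of $0$; it contains $\hat{\mathbb Z}=\prod_p\mathbb Z_p$. Ihara extended Anderson's hyperadelic gamma function to all $\sigma\in\widehat{GT}$. It is an invertible element $\Gamma_\sigma(x)\in\mathbb W[[x^{\hat{\mathbb Z}}]]$ that satisfies the \emph{$\Gamma$-decomposition}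
\begin{equation}\label{eq:dec}
B_\sigma(x,y)=\frac{\Gamma_\sigma(x)\Gamma_\sigma(y)}{\Gamma_\sigma(xy)} .
\end{equation}
Invertibility and \eqref{eq:dec} are all that we use about $\Gamma_\sigma$.

Formula \eqref{eq:dec} has the shape of Euler's identity for the classical beta function, with products of the variables in place of sums. In this dictionary $x$, $\zeta_n^cx$ and $x^n$ correspond to $s$, $s+c/n$ and $ns$. Dividing the Gauss multiplication formula $\prod_{c=1}^{n}\Gamma(s+\frac cn)=(2\pi)^{(n-1)/2}n^{-1/2-ns}\Gamma(1+ns)$ by its value at $s=0$ gives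
\begin{equation}\label{eq:gauss}
\Bigl(\prod_{c=1}^{n}\frac{\Gamma(s+c/n)}{\Gamma(c/n)}\Bigr)\frac1{\Gamma(1+ns)}=n^{-ns}.
\end{equation}
The adelic counterpart of the left side is
\begin{equation}\label{eq:G}
G_{n,\sigma}(x)=\Bigl(\prod_{c=0}^{n-1}\frac{\Gamma_\sigma(\zeta_n^cx)}{\Gamma_\sigma(\zeta_n^c)}\Bigr)\frac1{\Gamma_\sigma(x^n)}\in(\mathbb W\otimes\mathbb Z[\zeta_n])[[x^{\hat{\mathbb Z}}]],
\end{equation}
and the Kummer cocycle of $n$ takes the place of $\log n$. One says that $\sigma$ satisfies $(\Gamma_n)$ if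
\begin{equation}\label{eq:plus}
G_{n,\sigma}(x)=x^{\,n\rho_n(\sigma)}.\tag{$\Gamma_n$}
\end{equation}
For instance, $(\Gamma_2)$ reads $\frac{\Gamma_\sigma(x)\Gamma_\sigma(-x)}{\Gamma_\sigma(1)\Gamma_\sigma(-1)}\cdot\frac1{\Gamma_\sigma(x^2)}=x^{2\rho_2(\sigma)}$. Anderson proved that every $\sigma\in G_{\mathbb Q}$ satisfies $(\Gamma_n)$ for all $n\ge1$, and Furusho proved that $(\Gamma_2)$ holds on the subgroup of $\widehat{GT}$ defined by certain further geometric relations (IV) and $(K_2)$. In \cite{HE} it is stated as unknown whether $(\Gamma_n)$ holds on all of $\widehat{GT}$.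

\medskip\noindent\textbf{Question.} \emph{For each $n\ge2$, does every $\sigma\in\widehat{GT}$ satisfy $(\Gamma_n)$?}\medskip

The simplest cases decide nothing. For $n=1$ we have $\rho_1=0$ and $G_{1,\sigma}=1/\Gamma_\sigma(1)$, which is $1$ by \eqref{eq:dec} at $x=y=1$. For the pairs $(\lambda,f)=(\pm1,1)$, which satisfy (I)--(III), we have $B_\sigma=1$ and $\rho_n=0$, and \eqref{eq:tele} below gives $G_{n,\sigma}=1$. In general $(\Gamma_n)$ compares $f$ with its behavior on the cyclic cover $s\mapsto s^n$ of the thrice-punctured line, while none of (I)--(III) mentions $n$. One might therefore guess that a further relation is needed for each $n$. It is not: the pentagon (III) can itself be lifted to such covers.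

\subsection{Results}

From now on $\sigma=(\lambda,f)\in\widehat{GT}$ and $n\ge1$ are fixed, $\zeta=\zeta_n$, $R=\hat{\mathbb Z}\otimes\mathbb Z[\zeta_n]$, and we drop $\sigma$ from $A,B,\Gamma,G_n,\rho_n$. The symbol $\rho_n$ always means the expression \eqref{eq:rho}.

\begin{theorem}\label{thm:gauss}
For all $\sigma\in\widehat{GT}$ and $n\ge1$,
\[
\Bigl(\prod_{c=0}^{n-1}\frac{\Gamma(\zeta^cx)}{\Gamma(\zeta^c)}\Bigr)\frac1{\Gamma(x^n)}=x^{-n\rho_n(\sigma)} .
\]
\end{theorem}

The exponent differs in sign from the one in \eqref{eq:plus}, and it agrees in sign with \eqref{eq:gauss}. This does not depend on conventions: a short computation (Proposition~\ref{prop:tele}) shows that whenever $G_n$ is a power of $x$, the exponent is $-n\rho_n$.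

\begin{corollary}\label{cor:answer}
Let $n\ge2$.
\begin{itemize}
\item[(a)] With the only sign for which the formula can hold on $G_{\mathbb Q}$ (exponent $-n\rho_n$ with $\rho_n$ as in \eqref{eq:rho}; equivalently, $\rho_n$ replaced by its negative), every $\sigma\in\widehat{GT}$ satisfies $(\Gamma_n)$.
\item[(b)] With the signs exactly as in \eqref{eq:rho} and \eqref{eq:plus}, $(\Gamma_n)$ holds for $\sigma$ if and only if $\rho_n(\sigma)=0$, and it fails for some $\sigma\in G_{\mathbb Q}$.
\end{itemize}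
\end{corollary}

Part (b) is incompatible with Anderson's theorem as quoted above, so one of the two signs in \eqref{eq:rho} and \eqref{eq:plus} is a misprint, and (a) is the answer to the question as intended. Theorem~\ref{thm:gauss} follows from an identity between beta functions with coefficients in $R$.

\begin{theorem}\label{thm:beta}
For all $\sigma\in\widehat{GT}$ and $n\ge1$, in $R[[x^{\hat{\mathbb Z}}\times q^{\hat{\mathbb Z}}]]$,
\[
\prod_{c=0}^{n-1}B(\zeta^cx,q)=q^{\,n\rho_n}\prod_{j=0}^{n-1}B(x^nq^j,q).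
\]
\end{theorem}

One ingredient is an identity in the full group $F$. Let $K=K_n$ be the kernel of $F\to\mathbb Z/n$, $x\mapsto1$, $y\mapsto0$. It contains $F'$ and is free profinite on $x^n$ and $y_c=x^cyx^{-c}$ $(0\le c<n)$. Let $\pi_n:K\to F$ be the homomorphism with $x^n\mapsto x$, $y_0\mapsto y$ and $y_c\mapsto1$ for $0<c<n$. If $F$ is viewed as the profinite fundamental group of $\mathbb C\setminus\{0,1\}$, then $K$ belongs to the cover $\mathbb C\setminus(\{0\}\cup\mu_n)$, and $\pi_n$ fills in the punctures other than $0$ and $1$.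

\begin{theorem}\label{thm:cover}
For all $\sigma\in\widehat{GT}$ and $n\ge1$, we have $\pi_n(f)=y^{\rho_n}f$ in $\hat F_2$.
\end{theorem}

\subsection{Plan of the proof}

Section~\ref{sec:tele} settles the sign and derives Theorem~\ref{thm:gauss} and Corollary~\ref{cor:answer} from Theorem~\ref{thm:beta}; only there is $\Gamma$ used. Section~\ref{sec:det} considers the Fox Jacobian determinant of $\tau$ on $K$, with a variable $X$ for the puncture $0$ and a variable $q_c$ for each puncture in $\mu_n$. When all $q_c$ are equal, the determinant is the left side of Theorem~\ref{thm:beta}. A \emph{transfer relation} moves the variables $q_c$ one at a time into $X$, each time at the cost of one beta factor, and this produces the right side. The case $n=2$ is worked out in Example~\ref{ex:two}. To prove the transfer relation we add a puncture that moves from $0$ to $1$. This requires the action of $\sigma$ on $\hat B_4$ (Section~\ref{sec:action}), where (I), (II), (III) are all used; Theorem~\ref{thm:cover}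 (Section~\ref{sec:cover}), which uses (I) and (III) and controls the moving puncture near $0$; and the fact that the monodromy of the family changes Jacobian determinants only by monomials (Sections~\ref{sec:fiber} and~\ref{sec:transfer}).

\section{Telescoping and the sign of the exponent}\label{sec:tele}

On $\Lambda[[x^{\hat{\mathbb Z}}]]$ there is a continuous $\Lambda$-linear derivation $D_x$ with $D_x(x^s)=sx^s$: the rule is well defined on each $(\Lambda/M\Lambda)[\mathbb Z/M]$, and these maps are compatible. In several variables, $D_q$ is defined in the same way and kills the other variables.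

\begin{proposition}\label{prop:tele}
We have
\begin{equation}\label{eq:tele}
G_n(x)=\prod_{j=1}^{n-1}B(x^j,x)\Big/\prod_{c=0}^{n-1}B(\zeta^c,x).
\end{equation}
If $G_n(x)=x^s$ with $s\in\hat{\mathbb Z}$, then $s=-n\rho_n$.
\end{proposition}

\begin{proof}
By \eqref{eq:dec}, $B(\zeta^c,x)=\Gamma(\zeta^c)\Gamma(x)/\Gamma(\zeta^cx)$, and the product $\prod_{j=1}^{n-1}\Gamma(x^j)\Gamma(x)/\Gamma(x^{j+1})$ telescopes to $\Gamma(x)^n/\Gamma(x^n)$. In the quotient the factors $\Gamma(x)^n$ cancel, and \eqref{eq:G} remains.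

For a unit $u$ put $\ell(u)=(D_xu/u)|_{x=1}$. Then $\ell(uu')=\ell(u)+\ell(u')$ and $\ell(x^s)=s$. Since $B(x^j,x)-1$ is a multiple of $(x^j-1)(x-1)$ and both factors vanish at $x=1$, we get $\ell(B(x^j,x))=0$. Since $B(\zeta^c,x)=1+A(\zeta^c,x)(\zeta^c-1)(x-1)$ and $D_x(x-1)=x$, we get $\ell(B(\zeta^c,x))=\phi(\zeta^c)$. So $\ell(G_n)=-n\rho_n$ by \eqref{eq:phi}.
\end{proof}

The proof uses only \eqref{eq:B}, \eqref{eq:rho} and \eqref{eq:dec}, and no property of $A$. Formula \eqref{eq:tele} also shows that $G_n$ depends on $B$ alone.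

\begin{proof}[Proof of Theorem~\ref{thm:gauss} from Theorem~\ref{thm:beta}]
Put $x=1$ in Theorem~\ref{thm:beta}. As $B(1,q)=1$, we obtain $\prod_cB(\zeta^c,q)=q^{n\rho_n}\prod_{j=1}^{n-1}B(q^j,q)$. By \eqref{eq:tele} this says $G_n(q)=q^{-n\rho_n}$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:answer}]
Part (a) is Theorem~\ref{thm:gauss}; that no other sign is possible on $G_{\mathbb Q}$ is part (b). By Theorem~\ref{thm:gauss}, \eqref{eq:plus} holds if and only if $x^{2n\rho_n}=1$. Reducing modulo $x^M-1$ shows that this means $2n\rho_n\equiv0\pmod M$ for all $M$, that is, $\rho_n=0$, since $\hat{\mathbb Z}$ is torsion-free. If $\rho_n$ vanished on $G_{\mathbb Q}$, where it is the Kummer cocycle up to sign, all $\sqrt[k]n$ would be rational. But for $2^k>n\ge2$ the algebraic integer $\sqrt[k]n$ lies strictly between $1$ and $2$.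
\end{proof}

\section{Profinite groups, braids and Fox calculus}\label{sec:tools}

\subsection{Profinite groups}

We write $\iota_g(u)=gug^{-1}$ and use the following standard facts.
\begin{itemize}
\item[(P1)] If $G_1$ has finite index in a group $G_0$, then $\hat G_1\to\hat G_0$ is injective with open image. If $G$ is free, or free profinite, on $x,y^{(1)},\dots,y^{(l)}$, the kernel of $G\to\mathbb Z/n$, $x\mapsto1$, $y^{(i)}\mapsto0$, is free on $x^n$ and the $x^cy^{(i)}x^{-c}$, $0\le c<n$. Killing some elements of a basis leaves a free group on the others.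
\item[(P2)] If $G_1$ is normal in $G_0$, the completion of $G_0/G_1$ is $\hat G_0$ modulo the closure of the image of $G_1$. If moreover $G_0=G_1\rtimes Q$ and $G_1$ is finitely generated, then $\hat G_1\to\hat G_0$ is injective: a subgroup of finite index in $G_1$ contains a characteristic one, $G_2$, and $G_2=G_1\cap(G_2\rtimes Q)$ with $G_2\rtimes Q$ of finite index in $G_0$.
\item[(P3)] (Hopf property.) A surjective endomorphism of a topologically finitely generated profinite group is bijective.
\item[(P4)] If $\lambda\in\hat{\mathbb Z}^\times$, then $u=(u^\lambda)^{\lambda^{-1}}$ lies in the closed subgroup generated by $u^\lambda$.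
\end{itemize}

\begin{lemma}\label{lem:central}
If $z$ commutes with $u$ and $v$, and $g\in F'$, then $g(zu,v)=g(u,v)=g(u,zv)$.
\end{lemma}

\begin{proof}
Let $\epsilon:F\to\hat{\mathbb Z}$ send $x\mapsto1$, $y\mapsto0$. The map $h\mapsto z^{\epsilon(h)}h(u,v)$ is a homomorphism with $x\mapsto zu$, $y\mapsto v$, and $\epsilon(g)=0$. Exchange the roles of $x$ and $y$ for the second equality.
\end{proof}

\subsection{Braids}

Let $\mathrm{Conf}_k(\Omega)$ be the space of ordered $k$-tuples of distinct points of $\Omega\subset\mathbb C$.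
\begin{itemize}
\item[(B1)] Take a base configuration of $k$ real points in increasing order, and let a product of paths mean first the left factor, then the right one. Sending $\sigma_i$ to the positive half-twist of the points $i,i+1$ along the segment that joins them identifies $B_k$ with $\pi_1(\mathrm{Conf}_k(\mathbb C)/\mathfrak S_k)$ and $P_k$ with $\pi_1(\mathrm{Conf}_k(\mathbb C))$. (This holds for either order of composition, because reversing words preserves the braid relations.)
\item[(B2)] $P_k^{ab}$ is free abelian on classes $\mathbf e_{ij}$ $(i<j)$; the $\mathbf e_{ij}$-coordinate of a loop is the winding number of $z_i-z_j$ around $0$. The class of $\sigma_i^2$ is $\mathbf e_{i,i+1}$, the class of $\Delta^2$ in $P_4^{ab}$ is $\sum_{i<j}\mathbf e_{ij}$, and $\iota_{\sigma_i}$ acts on $P_k^{ab}$ by the transposition $(i\ \,i{+}1)$ of the indices.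
\item[(B3)] The center of $P_3$ is infinite cyclic on $(\sigma_1\sigma_2)^3$, and $P_3/\langle(\sigma_1\sigma_2)^3\rangle$ is free on the images of $\sigma_1^2$ and $\sigma_2^2$.
\item[(B4)] (Artin.) The homomorphism $P_4\to P_3$ that forgets strand $4$ is the identity on $P_3\subset\langle\sigma_1,\sigma_2\rangle$, and its kernel is free on $\sigma_3\sigma_2\sigma_1^2\sigma_2^{-1}\sigma_3^{-1}$, $\sigma_3\sigma_2^2\sigma_3^{-1}$, $\sigma_3^2$.
\item[(B5)] $\Delta\sigma_i\Delta^{-1}=\sigma_{4-i}$. With $\Delta_3=\sigma_1\sigma_2\sigma_1$ we have $\Delta_3\sigma_1\Delta_3^{-1}=\sigma_2$, $\Delta_3\sigma_2\Delta_3^{-1}=\sigma_1$ and $\Delta_3^2=x_{45}$.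
\end{itemize}
Put $e=\sigma_2\sigma_1^2\sigma_2$. The braid relations give $x_{45}=\sigma_1^2\sigma_2\sigma_1^2\sigma_2=x_{12}e$, which is central in $\langle\sigma_1,\sigma_2\rangle$, and $x_{51}=\sigma_2^2\sigma_3\sigma_2^2\sigma_3=\sigma_3^2\sigma_2\sigma_3^2\sigma_2$, which is central in $\langle\sigma_2,\sigma_3\rangle$. In particular $\sigma_1$ commutes with $e=x_{12}^{-1}x_{45}$. From $\Delta=\Delta_3\sigma_3\sigma_2\sigma_1=\sigma_1\sigma_2\sigma_3\Delta_3$ we get $\Delta^2=\Delta_3\,\sigma_3e\sigma_3\,\Delta_3$, and conjugating by $\Delta_3$,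
\begin{equation}\label{eq:delta}
\Delta^2=x_{45}\,\sigma_3e\sigma_3 .
\end{equation}
With $x_{13}=\sigma_2\sigma_1^2\sigma_2^{-1}$ and $x_{24}=\sigma_3\sigma_2^2\sigma_3^{-1}$ we have $x_{45}=x_{12}x_{13}x_{23}$ and $x_{51}=x_{23}x_{24}x_{34}$, and (I) and Lemma~\ref{lem:central} turn (III) into Drinfeld's pentagon $f(x_{12},x_{23}x_{24})f(x_{13}x_{23},x_{34})=f(x_{23},x_{34})f(x_{12}x_{13},x_{24}x_{34})f(x_{12},x_{23})$.

\begin{lemma}\label{lem:pent}
Relation \textup{(III)} holds in $\hat P_4$.
\end{lemma}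

\begin{proof}
The product lies in $\hat P_4'\cap Z$. The class of $\Delta^{2s}$ in $\hat P_4^{ab}=\bigoplus\hat{\mathbb Z}\mathbf e_{ij}$ is $s\sum\mathbf e_{ij}$, which vanishes only for $s=0$. So $\hat P_4'\cap Z=1$.
\end{proof}

\subsection{Fox calculus}

Let $G$ be free profinite on $u_1,\dots,u_l$. The augmentation ideal of $\hat{\mathbb Z}[[G]]$ is a free left module on the $u_i-1$. Hence $g-1=\sum_i\partial_i(g)(u_i-1)$ for unique continuous maps $\partial_i=\partial_{u_i}:G\to\hat{\mathbb Z}[[G]]$, and $\partial_i(gh)=\partial_ig+g\,\partial_ih$. From now on $\partial_ig$ denotes the image in the commutative ring $L=\hat{\mathbb Z}[[G^{ab}]]$. We write $\bar g$ for the class of $g$ in $G^{ab}$ and $U_i=\bar u_i$; note $\partial_i(g^{-1})=-\bar g^{-1}\partial_ig$. The elements of $\mathcal M=G^{ab}\subset L^\times$ are called \emph{monomials}; $\mathcal M$ is compact, hence closed. We write $\doteq$ for equality up to a factor in $\pm\mathcal M$. A substitution of monomials for the variables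 $U_i$ is a continuous ring homomorphism, so it preserves units and the relation $\doteq$.

If $\eta:G\to G_1$ is a homomorphism to a free profinite group with basis $(v_k)$, and $\eta_*$ the induced map on the rings $L$, then applying $\eta$ to $g-1=\sum\partial_j(g)(u_j-1)$ gives the \emph{chain rule}
\begin{equation}\label{eq:chain}
\partial_{v_k}\eta(g)=\sum_j\eta_*(\partial_jg)\,\partial_{v_k}\eta(u_j).
\end{equation}
For an endomorphism $\eta$ of $G$ put $J(\eta)=J_u(\eta)=(\partial_j\eta(u_i))_{i,j}$. Then $J(\eta'\eta)=\eta'_*(J(\eta))J(\eta')$; in particular $\det J(\eta)$ is a unit if $\eta$ is an automorphism. For $s\in\hat{\mathbb Z}$ and a monomial $U$ let $[s]_U$ be the image of $\partial_u(u^s)\in\hat{\mathbb Z}[[u^{\hat{\mathbb Z}}]]$ under $u\mapsto U$; for $s\in\mathbb N$ it is $1+U+\dots+U^{s-1}$. Then $(U-1)[s]_U=U^s-1$ and $[s]_1=s$, and $[\lambda]_U$ is a unit because $u\mapsto u^\lambda$ is an automorphism of $u^{\hat{\mathbb Z}}$.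

\begin{lemma}\label{lem:fox}
\begin{itemize}
\item[(a)] For $h\in G$, $\det J(\iota_h)=\bar h^{\,l-1}\in\mathcal M$.
\item[(b)] If $u'$ is a second basis and $T=(\partial_{u_j}u_i')$, then $\det J_{u'}(\eta)=\eta_*(\det T)(\det T)^{-1}\det J_u(\eta)$. For automorphisms $\eta$ that act trivially on $G^{ab}$, $\det J(\eta)$ does not depend on the basis, is multiplicative in $\eta$, and is compatible with isomorphisms $G\cong G_1$.
\item[(c)] If $u,u'$ are bases of the same discrete free subgroup, then $\det J_{u'}(\eta)\doteq\det J_u(\eta)$ for every automorphism $\eta$ of $G$.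
\item[(d)] For a basis element $u$ with class $U$ and $g\in G$, $\partial_u(g^{-1}u^\lambda g)=\bar g^{-1}[\lambda]_U\bigl(1+(U-1)\partial_ug\bigr)$.
\item[(e)] In $\hat{\mathbb Z}[[F^{ab}]]$ we have $\partial_yf=(x-1)A(x,y)$, so $1+(y-1)\partial_yf=B(x,y)$. If $u$ is a basis element of $G$ and $v$ lies in the closed subgroup generated by the other basis elements, then $1+(U-1)\,\partial_uf(v,u)=B(\bar v,U)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $\partial_j(hu_ih^{-1})=\partial_jh+\bar h\,\partial_ju_i-U_i\partial_jh$, so $J=\bar hI+\mathbf v\mathbf w^{t}$ with $\mathbf v=(1-U_i)_i$ and $\mathbf w=(\partial_jh)_j$. Hence $\det J=\bar h^l+\bar h^{l-1}\mathbf w^t\mathbf v$, and $\mathbf w^t\mathbf v=1-\bar h$ by the definition of the $\partial_j$.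

(b) Expanding $\eta(u_i')-1$ first in the $u'_j-1$, or first expanding $u_i'-1$ in the $u_j-1$ and then applying $\eta$, gives $J_{u'}(\eta)T=\eta_*(T)J_u(\eta)$; and $T$ is invertible by \eqref{eq:chain}. The rest follows from this and the product formula for $J$, with $\eta_*=\mathrm{id}$.

(c) Here $T$ and $T^{-1}$ have entries in the Laurent polynomial ring $\mathbb Z[U_1^{\pm1},\dots,U_l^{\pm1}]$, whose units lie in $\pm\mathcal M$. Apply (b).

(d) The left side is $-\bar g^{-1}\partial_ug+\bar g^{-1}[\lambda]_U+\bar g^{-1}U^\lambda\partial_ug$, and $U^\lambda-1=[\lambda]_U(U-1)$.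

(e) On $F'$ the map $\partial_y$ is additive, so it kills $F''$, and $\partial_y(gug^{-1})=\partial_yg+\bar g\,\partial_yu-\partial_yg=\bar g\,\partial_yu$. So it is $\hat{\mathbb Z}[[F^{ab}]]$-linear on $F'/F''$. Since $\partial_y[x,y]=x-1$, \eqref{eq:A} gives the first claim. The second follows from \eqref{eq:chain} for $x\mapsto v$, $y\mapsto u$, as $\partial_uv=0$.
\end{proof}

This also explains \eqref{eq:A}. The class of $[x,y]$ generates $F'/F''$, because $F'$ is the closed normal subgroup generated by $[x,y]$ and the image of the compact ring $\hat{\mathbb Z}[[F^{ab}]]$ is closed. If $\mu*[x,y]$ is trivial, then $(x-1)\mu=0$ by the proof of (e). So the coefficients $\mu_M(i,j)$ of the image of $\mu$ in $\hat{\mathbb Z}[(\mathbb Z/M)^2]$ do not depend on $i$. Summing over the lifts to level $MM'$ shows that $M'$ divides $\mu_M(i,j)$ for every $M'$, whence $\mu=0$.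

\section{The beta function as a Jacobian determinant}\label{sec:det}

In $K^{ab}$ let $X$ be the class of $x^n$ and $q_c$ the class of $y_c$, with indices modulo $n$. The inclusion $K\subset F$ sends $X\mapsto x^n$ and $q_c\mapsto y$ on abelianizations, and $\partial_y(x^n)=0$, $\partial_y(y_d)=x^d$. With $q$ written for the class of $y$, the chain rule gives, for $g\in K$,
\begin{equation}\label{eq:split}
\partial_yg=\sum_{d=0}^{n-1}(\partial_{y_d}g)\big|_{X=x^n,\,q_c=q}\;x^d\qquad\text{in }\hat{\mathbb Z}[[x^{\hat{\mathbb Z}}\times q^{\hat{\mathbb Z}}]].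
\end{equation}

\begin{remark}[The logarithmic derivative is not enough]\label{rem:log}
Theorem~\ref{thm:cover} already gives the logarithmic derivative of Theorem~\ref{thm:gauss}. Let $f_d(X)$ be $\partial_{y_d}f$ at $q_0=\dots=q_{n-1}=1$. By \eqref{eq:split} and Lemma~\ref{lem:fox}(e), $\phi(x)=\sum_df_d(x^n)x^d$, so $\sum_c\phi(\zeta^cx)=nf_0(x^n)$. By \eqref{eq:chain}, $\partial_y\pi_n(f)$ at $y=1$ is $f_0(x)$, while $\partial_y(y^{\rho_n}f)$ at $y=1$ is $\rho_n+\phi(x)$. Hence $\sum_c\phi(\zeta^cx)=n\rho_n+n\phi(x^n)$. With $\gamma=D_x\Gamma/\Gamma$, applying $D_q$ to $B(x,q)=\Gamma(x)\Gamma(q)/\Gamma(xq)$ at $q=1$ gives $\phi(x)=\gamma(1)-\gamma(x)$, so $D_xG_n/G_n=\sum_c\gamma(\zeta^cx)-n\gamma(x^n)=-n\rho_n$. Thus $u=x^{n\rho_n}G_n$ satisfies $D_xu=0$ and $u(1)=1$. This does not force $u=1$: if $\epsilon\in\hat{\mathbb Z}$ is the idempotent with component $1$ at the prime $2$ and $0$ elsewhere, the unit $u=\epsilon x^{1-\epsilon}+(1-\epsilon)\ne1$ has $D_xu=\epsilon(1-\epsilon)x^{1-\epsilon}=0$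 and $u(1)=1$. We need an argument that is multiplicative from the start, and determinants provide one.
\end{remark}

Since $\tau$ acts on $F^{ab}$ by raising to the power $\lambda$, we have $\tau(K)=K$. Let $\tau_K=\tau|_K$ and
\[
\Psi_n(X;q_0,\dots,q_{n-1})=\det\bigl(\partial_{y_d}\tau_K(y_c)\bigr)_{0\le c,d<n},\qquad\Theta_n=\Psi_n\Big/\prod_{c=0}^{n-1}[\lambda]_{q_c}.
\]
As $\tau_K(x^n)=(x^n)^\lambda$, the row of $x^n$ in $J(\tau_K)$ is $([\lambda]_X,0,\dots,0)$. So $\det J(\tau_K)=[\lambda]_X\Psi_n$, and $\Psi_n,\Theta_n$ are units of $\hat{\mathbb Z}[[K^{ab}]]$. For $n=1$, Lemma~\ref{lem:fox}(d),(e) give $\Theta_1(X;q)=B(X,q)$; in particular $B$ is a unit of $\hat{\mathbb Z}[[F^{ab}]]$. The element $\Theta_n$ is the beta function of the cover, with one variable for each puncture. Three properties determine what we need of it. The first two are formal.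

\begin{lemma}[Equal variables]\label{lem:norm}
In $R[[x^{\hat{\mathbb Z}}\times q^{\hat{\mathbb Z}}]]$,
\[
\Theta_n(x^n;q,\dots,q)=\pm x^{mn(n-1)}\prod_{k=0}^{n-1}B(\zeta^kx,q).
\]
Moreover $\Theta_n(X;1,\dots,1)=\pm X^{m(n-1)}$.
\end{lemma}

\begin{lemma}[Cyclic shift]\label{lem:shift}
$\Theta_n(X;q_0,q_1,\dots,q_{n-1})\doteq\Theta_n(X;q_1,\dots,q_{n-1},q_0)$.
\end{lemma}

\begin{proposition}[Transfer relation]\label{prop:transfer}
For independent variables $X,W,q_1,\dots,q_{n-1}$,
\[
\Theta_n(X;W,q_1,\dots,q_{n-1})\doteq B(X,W)\,\Theta_n(XW;1,q_1,\dots,q_{n-1}).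
\]
\end{proposition}

For $n=1$ the transfer relation is the identity $B(X,W)=B(X,W)B(XW,1)$. For $n\ge2$ it is the main point, and Sections~\ref{sec:cover}--\ref{sec:transfer} prove it.

\begin{example}[$n=2$]\label{ex:two}
Here $K$ is free on $x^2$, $y_0=y$, $y_1=xyx^{-1}$. Write $B(x,q)=B_0(x^2,q)+xB_1(x^2,q)$, according to the decomposition of $x^{\hat{\mathbb Z}}$ into the two cosets of $(x^2)^{\hat{\mathbb Z}}$. We have $\partial_y\tau(y_0)=[\lambda]_qB$ and, since $\tau(y_1)=x^\lambda\tau(y)x^{-\lambda}$ and $\lambda=2m+1$,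
\[
\partial_y\tau(y_1)=x^{2m+1}[\lambda]_qB=x^{2m}[\lambda]_q\,(x^2B_1+xB_0).
\]
By \eqref{eq:split}, the even and odd parts are the entries of the Jacobian at $X=x^2$, $q_0=q_1=q$:
\[
\Theta_2(x^2;q,q)=\det\begin{pmatrix}B_0&B_1\\ x^{2m+2}B_1&x^{2m}B_0\end{pmatrix}=x^{2m}(B_0^2-x^2B_1^2)=x^{2m}B(x,q)B(-x,q).
\]
At $q=1$ we have $B_0=1$, $B_1=0$, so $\Theta_2(X;1,1)=X^m$. On the other side, transfer, shift and transfer give
\[
\Theta_2(X;q_0,q_1)\doteq B(X,q_0)\Theta_2(Xq_0;1,q_1)\doteq B(X,q_0)\Theta_2(Xq_0;q_1,1)\doteq B(X,q_0)B(Xq_0,q_1).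
\]
Comparing at $X=x^2$, $q_0=q_1=q$, we find $B(x,q)B(-x,q)\doteq B(x^2,q)B(x^2q,q)$, which is Theorem~\ref{thm:beta} for $n=2$ up to a monomial. The variables $q_0,q_1$ must be kept apart: the intermediate terms $\Theta_2(Xq_0;1,q_1)$ are not values at equal variables.
\end{example}

\begin{proof}[Proof of Lemma~\ref{lem:norm}]
Let $M_{cd}$ be $\partial_{y_d}\tau_K(y_c)$ at $X=x^n$, $q_0=\dots=q_{n-1}=q$. Since $\tau(y_c)=x^{\lambda c}f^{-1}y^\lambda fx^{-\lambda c}$, formula \eqref{eq:split} and Lemma~\ref{lem:fox}(d),(e) give $\sum_dM_{cd}x^d=x^{\lambda c}[\lambda]_qB(x,q)$. The substitution $x\mapsto\zeta^kx$ fixes $M_{cd}$, which involves $x$ only through $x^n$. So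
\[
MV=V'\,\mathrm{diag}_k\bigl([\lambda]_qB(\zeta^kx,q)\bigr),\qquad V=(\zeta^{kd}x^d)_{d,k},\quad V'=(\zeta^{\lambda kc}x^{\lambda c})_{c,k}.
\]
Let $v=\det(\zeta^{kd})_{d,k}$. Then $\det V=x^{n(n-1)/2}v$, and $\det V'=\pm x^{\lambda n(n-1)/2}v$ because $c\mapsto\lambda c$ permutes $\mathbb Z/n$. The product of the matrices $(\zeta^{kd})$ and $(\zeta^{-kd})$ is $nI$, and they differ by a permutation of columns, so $v^2=\pm n^n$. The ring is the inverse limit of the free $\hat{\mathbb Z}$-modules $R[(\mathbb Z/M)^2]$, so it is torsion-free and $v$ is not a zero divisor. Taking determinants and canceling $v$ gives the first formula, as $(\lambda-1)/2=m$. At $q=1$ it reads $\Theta_n(x^n;1,\dots,1)=\pm x^{mn(n-1)}$. The map $\hat{\mathbb Z}[[X^{\hat{\mathbb Z}}]]\to R[[x^{\hat{\mathbb Z}}]]$, $X\mapsto x^n$, is the limit of the injections $\hat{\mathbb Z}[\mathbb Z/M]\to R[\mathbb Z/nM]$, so it is injective.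
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:shift}]
The automorphism $\iota_x$ of $K$ fixes $x^n$ and sends $y_c\mapsto y_{c+1}$ for $c<n-1$, $y_{n-1}\mapsto x^ny_0x^{-n}$. Its Jacobian is block triangular, with blocks $1$ and a cyclic permutation matrix in which one entry $1$ is replaced by $X$; so $\det J(\iota_x)=(-1)^{n-1}X$. Write $\lambda=nk+i$ with $k\in\hat{\mathbb Z}$, $0\le i<n$. Then $\iota_{x^\lambda}=\iota_{x^{nk}}\iota_x^{\,i}$ with $x^{nk}\in K$, so $\det J(\iota_{x^\lambda})\in\pm\mathcal M$ by Lemma~\ref{lem:fox}(a) and the product formula. On $K^{ab}$, $\iota_{x^\lambda}$ fixes $X$ and sends $q_c\mapsto q_{c+\lambda}$. The product formula applied to $\tau_K\iota_x=\iota_{x^\lambda}\tau_K$ gives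
\[
\det J(\tau_K)\doteq\tau_{K*}(\det J(\iota_x))\det J(\tau_K)=(\iota_{x^\lambda})_*(\det J(\tau_K))\det J(\iota_{x^\lambda}),
\]
that is, $\Psi_n(X;(q_c)_c)\doteq\Psi_n(X;(q_{c+\lambda})_c)$. Iterate $j$ times, where $j\lambda\equiv1\pmod n$. The denominator of $\Theta_n$ is symmetric in the $q_c$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:beta} from Proposition~\ref{prop:transfer}]
One transfer followed by one shift gives
\[
\Theta_n(Y;w_0,w_1,\dots,w_{n-1})\doteq B(Y,w_0)\,\Theta_n(Yw_0;w_1,\dots,w_{n-1},1)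
\]
for all monomials $Y,w_0,\dots,w_{n-1}$. After $n$ such steps all variables $q_c$ are replaced by $1$, and the second part of Lemma~\ref{lem:norm} gives
\begin{equation}\label{eq:factor}
\Theta_n(X;q_0,\dots,q_{n-1})\doteq\prod_{j=0}^{n-1}B(Xq_0\cdots q_{j-1},q_j).
\end{equation}
Put $X=x^n$, $q_c=q$ and use Lemma~\ref{lem:norm}: for some sign and some $i,k\in\hat{\mathbb Z}$,
\[
\prod_{c=0}^{n-1}B(\zeta^cx,q)=\pm x^iq^k\prod_{j=0}^{n-1}B(x^nq^j,q).
\]
It remains to identify the monomial. At $q=1$ every beta factor is $1$, so $1=\pm x^i$. In $R[\mathbb Z/M]$ this forces the sign $+$ and $i\equiv0\pmod M$; hence $i=0$. Now apply $D_q$ and put $q=1$. For a monomial $\mu$ we have $B(\mu,q)=1+A(\mu,q)(\mu-1)(q-1)$, and only the term in which $D_q$ falls on $q-1$ survives. So $B(\zeta^cx,q)$ contributes $\phi(\zeta^cx)$, each $B(x^nq^j,q)$ contributes $\phi(x^n)$, and $\sum_c\phi(\zeta^cx)=k+n\phi(x^n)$. At $x=1$, \eqref{eq:phi} gives $k=n\rho_n$.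
\end{proof}

\section{The pentagon on a cyclic cover}\label{sec:cover}

We prove Theorem~\ref{thm:cover}. The pentagon is a relation among braids on four strands, and the theorem is a relation in a free group of rank two, which by (B3) is the pure braid group on three strands modulo its center. The passage is as follows: place strand $1$ at the origin, extract $n$-th roots of the other three points, and then forget the origin. The five factors of (III) lie in the commutator subgroup, so they lift. Upstairs two things happen. A loop around the origin alone becomes trivial, and two points on different sheets do not wind around each other. Three of the five factors become abelian, and for these the following lemma suffices.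

\begin{lemma}\label{lem:exp}
The class of $f$ in $K^{ab}$ is $\prod_cq_c^{\phi_n(c)}$. Thus the exponent of $X$ is $0$, the exponent of $q_0$ is $\rho_n$, and the exponents of the $q_c$ with $c\ne0$ have sum $-\rho_n$.
\end{lemma}

\begin{proof}
Write $K^{ab}$ additively. The group $F$ acts on it by conjugation through $F/K=\mathbb Z/n$, with $x$ shifting the $q_c$ cyclically. The map $F'\to K^{ab}$ kills $F''\subset K'$ and is linear over $\hat{\mathbb Z}[[F^{ab}]]$, acting through $x\mapsto x$, $y\mapsto1$. The class of $[x,y]=(xyx^{-1})y^{-1}$ is $(x-1)\cdot q_0$, so the class of $f$ is $\phi(x)\cdot q_0$. Use \eqref{eq:phi}.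
\end{proof}

\subsection{The cover and the map $\theta$}

Translating the first point to $0$ gives $\mathrm{Conf}_4(\mathbb C)\cong\mathbb C\times\mathcal X$, where $\mathcal X$ is the space of triples $(z_2,z_3,z_4)$ of distinct points of $\mathbb C^\times$. So $P_4=\pi_1(\mathcal X,z^0)$ with $0<z_2^0<z_3^0<z_4^0$. Let
\[
\mathcal Y=\{(s_2,s_3,s_4)\in(\mathbb C^\times)^3:\ s_2^n,s_3^n,s_4^n\text{ distinct}\}\to\mathcal X,\qquad z_i=s_i^n,
\]
with base point $s_i^0=(z_i^0)^{1/n}>0$. The space $\mathcal Y$ is the complement of finitely many hyperplanes in $\mathbb C^3$, hence connected, and it is a Galois cover of $\mathcal X$ with abelian group $\mu_n^3$. By (P1), $\hat\pi_1(\mathcal Y)$ is an open normal subgroup of $\hat P_4$ that contains $\hat P_4'$. The inclusion $\mathcal Y\subset\mathrm{Conf}_3(\mathbb C)$ gives a homomorphism $\pi_1(\mathcal Y)\to P_3\to P_3/\mathrm{center}$, with strands labeled $2,3,4$. Let $\theta$ be its profinite completion.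

A \emph{disk} is a subset of $\mathbb C$ homeomorphic to a closed round disk. We use two facts.
\begin{itemize}
\item[(T1)] For $k=2,3$ base points in the interior of a disk $\Omega$, the inclusion $\mathrm{Conf}_k(\Omega)\subset\mathrm{Conf}_k(\mathbb C)$ is an isomorphism on $\pi_1$. The center of $\pi_1(\mathrm{Conf}_k(\Omega))$ is generated by the full twist $\delta_\Omega$, the central element all of whose mutual winding numbers are $1$. For $k=2$ the group is $\mathbb Z$ and is detected by the winding number. If $\Omega_1\subset\Omega$ is a disk with the base points in its interior, then $\delta_{\Omega_1}\mapsto\delta_\Omega$.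
\item[(T2)] If $\varphi$ is holomorphic and injective near $\Omega$, the homeomorphism $\mathrm{Conf}_k(\Omega)\to\mathrm{Conf}_k(\varphi(\Omega))$ preserves winding numbers, because $(\varphi(z)-\varphi(w))/(z-w)$ extends to a nowhere vanishing continuous function on the contractible set $\Omega\times\Omega$. Hence $\delta_\Omega\mapsto\delta_{\varphi(\Omega)}$.
\end{itemize}
Choose round disks $\mathbb D_{23},\mathbb D_{34}\subset\mathbb D_{24}\subset\{\mathrm{Re}\,z>0\}$, centered on the real axis, whose real diameters slightly exceed $[z_2^0,z_3^0]$, $[z_3^0,z_4^0]$, $[z_2^0,z_4^0]$, so that $\mathbb D_{23}\subset\{|z|<z_4^0\}$ and $\mathbb D_{34}\subset\{|z|>z_2^0\}$. By (B1) and (T1), the braids in (III) are the following loops, in which points that are not mentioned stay fixed: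
\begin{itemize}
\item $x_{12}$: the point $z_2$ goes once around the circle $|z|=z_2^0$;
\item $x_{45}$: the pair $(z_2,z_3)$ rotates rigidly once around $0$ (this loop comes from an action of the circle on $\mathrm{Conf}_3$ of a round disk centered at $0$, so it is central there, and its winding numbers are $1$);
\item $x_{23},x_{34},x_{51}$: the full twists of $(z_2,z_3)$, $(z_3,z_4)$, $(z_2,z_3,z_4)$ in $\mathbb D_{23},\mathbb D_{34},\mathbb D_{24}$.
\end{itemize}
Let $\mathbb D'_{ij}$ be the image of $\mathbb D_{ij}$ under the principal $n$-th root, and let $\omega=e^{2\pi i/n}$, which labels the sheets. The disks $\mathbb D'_{ij}$ lie in the sector $|\arg s|<\pi/2n$. So for $0<k<n$ the rotated disks $\omega^k\mathbb D'_{ij}$ are disjoint from that sector. Also $\mathbb D'_{23}\subset\{|s|<s_4^0\}$ and $\mathbb D'_{34}\subset\{|s|>s_2^0\}$. If a lift starts with $s_i=\epsilon s_i^0$, $\epsilon\in\mu_n$, and $z_i$ moves in $\mathbb D_{jl}$, then $s_i$ moves in $\epsilon\mathbb D'_{jl}$ as $\epsilon$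 times the principal root of $z_i$.

Let $\alpha,\beta\in P_3/\mathrm{center}$ be the classes of $\delta_{\mathbb D'_{23}}$ on $(s_2,s_3)$ and of $\delta_{\mathbb D'_{34}}$ on $(s_3,s_4)$. These disks contain the segments $[s_2^0,s_3^0]$ and $[s_3^0,s_4^0]$ in their interiors and miss the third point. By (T1), $\alpha$ and $\beta$ are the squares of the standard generators, and by (B3) the target of $\theta$ is free profinite on $\alpha,\beta$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]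
\draw[gray] (-4.7,0)--(4.7,0);
\draw (2.6,0) ellipse (1.7 and 0.75);
\draw[dashed] (-2.6,0) ellipse (1.7 and 0.75);
\draw[densely dotted,thick] (3.25,0) ellipse (0.85 and 0.4);
\draw[->,thick] (1.3,0) arc (0:176:1.3);
\draw[fill=white] (0,0) circle (0.06) node[below] {$0$};
\draw[fill=white] (1.3,0) circle (0.06) node[below] {$s_2^0$};
\fill (-1.3,0) circle (0.06) node[below] {$-s_2^0$};
\fill (2.6,0) circle (0.06) node[below left] {$s_3^0$};
\fill (3.9,0) circle (0.06) node[above left] {$s_4^0$};
\node at (2.9,1.05) {$\mathbb D'_{24}$};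
\node at (-2.9,1.05) {$-\mathbb D'_{24}$};
\node at (0,1.55) {$\ell$};
\end{tikzpicture}
\caption{The lift of $x_{12}x_{51}x_{12}^{-1}$ to the $s$-plane for $n=2$ (schematic). First $s_2$ moves along the arc $\ell$ to the other sheet. During the full twist $x_{51}$ the point $s_2$ stays in the dashed disk, while $s_3$ and $s_4$ stay in the solid disk and wind once around each other. The origin is not a puncture. What remains is the full twist $\beta$ of $s_3,s_4$ in the dotted disk $\mathbb D'_{34}$.}\label{fig:cover}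
\end{figure}

\subsection{The images of the five factors}

For $u\in\{x_{12},x_{45}\}$ and $v\in\{x_{23},x_{34},x_{51}\}$, the loops $u^n$ and $v$ lie in $\pi_1(\mathcal Y)$, which is normal. So $x\mapsto u$, $y\mapsto v$ maps $K$ into $\hat\pi_1(\mathcal Y)$, and $\theta(f(u,v))$ is the image of $f\in K$ under the homomorphism $x^n\mapsto\theta(u^n)$, $y_k\mapsto\theta(u^kvu^{-k})$. We claim the following values, where $0<k<n$.
\[
\begin{array}{c|ccc|c}
(u,v)&\theta(u^n)&\theta(v)&\theta(u^kvu^{-k})&\theta(f(u,v))\\\hline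
(x_{12},x_{23})&1&\alpha&1&\alpha^{\rho_n}\\
(x_{45},x_{34})&\alpha&\beta&1&\pi_n(f)(\alpha,\beta)\\
(x_{12},x_{51})&1&1&\beta&\beta^{-\rho_n}\\
(x_{45},x_{51})&\alpha&1&\alpha&\alpha^{-\rho_n}
\end{array}
\]
The last column follows from the others: in the second row by the definition of $\pi_n$, and in the other rows, where the image is procyclic, by Lemma~\ref{lem:exp}.

\emph{First two columns.} The lift of $x_{12}^n$ moves $s_2$ once around the boundary of the disk $|s|\le s_2^0$, which avoids $s_3^0$ and $s_4^0$; so $\theta(x_{12}^n)=1$. The lift of $x_{45}^n$ rotates $(s_2,s_3)$ once inside a disk $|s|\le b$ that contains $\mathbb D'_{23}$, with $b<s_4^0$; the winding number is $1$, so $\theta(x_{45}^n)=\alpha$ by (T1). By (T2), $\theta(x_{23})=\alpha$ and $\theta(x_{34})=\beta$, and $x_{51}$ lifts to $\delta_{\mathbb D'_{24}}$ on all three points, which is central in $P_3$ by (T1); so $\theta(x_{51})=1$.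

\emph{Third column.} The lift of $u^kvu^{-k}$ is a path that lifts $u^k$, then a loop that lifts $v$ (the middle loop), then the path backward. The path multiplies $s_2^0$ by $e^{it}$, $0\le t\le2\pi k/n$, and for $u=x_{45}$ it does the same to $s_3^0$.

Row 1: the middle loop lies in $\omega^k\mathbb D'_{23}\times\mathbb D'_{23}\times\{s_4^0\}$, a contractible subset of $\mathrm{Conf}_3(\mathbb C)$.

Row 2: the middle loop lies in $\{\omega^ks_2^0\}\times\omega^k\mathbb D'_{34}\times\mathbb D'_{34}$. This is contractible, and it lies in $\mathrm{Conf}_3(\mathbb C)$ because $s_2^0\notin\mathbb D'_{34}$.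

Row 3 (Figure~\ref{fig:cover}): the middle loop lies in $\omega^k\mathbb D'_{24}\times\mathrm{Conf}_2(\mathbb D'_{24})\subset\mathrm{Conf}_3(\mathbb C)$. The fundamental group of this product is $\mathbb Z$, detected by the winding number of $s_3-s_4$, which is $1$ by (T2). So the middle loop is homotopic to $\delta_{\mathbb D'_{34}}$ on $(s_3,s_4)$ with $s_2=\omega^ks_2^0$ fixed. The path moves $s_2$ along an arc $\ell$ of the circle $|s|=s_2^0$, and $\ell\times\mathrm{Conf}_2(\mathbb D'_{34})\subset\mathrm{Conf}_3(\mathbb C)$. Contracting $\ell$, we see that the whole loop is $\delta_{\mathbb D'_{34}}$ with $s_2=s_2^0$ fixed, which is $\beta$.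

Row 4: the middle loop lies in $\mathrm{Conf}_2(\omega^k\mathbb D'_{24})\times\mathbb D'_{24}\subset\mathrm{Conf}_3(\mathbb C)$, and the winding number of $s_2-s_3$ is $1$. So it is homotopic to $\delta_{\omega^k\mathbb D'_{23}}$ on $(s_2,s_3)$ with $s_4=s_4^0$ fixed. The whole loop is then the image of a loop of winding number $1$ under the map $[0,2\pi k/n]\times\mathrm{Conf}_2(\mathbb D'_{23})\to\mathrm{Conf}_3(\mathbb C)$, $(t,\gamma)\mapsto(e^{it}\gamma,s_4^0)$, which is defined because $\mathbb D'_{23}\subset\{|s|<s_4^0\}$. Contracting the interval gives $\alpha$.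

\begin{proof}[Proof of Theorem~\ref{thm:cover}]
Both $x_{23}$ and $x_{34}$ lie in $\pi_1(\mathcal Y)$, so $\theta(f(x_{23},x_{34}))=f(\alpha,\beta)$. By (I) and the table, $\theta(f(x_{34},x_{45}))=\pi_n(f)(\alpha,\beta)^{-1}$ and $\theta(f(x_{51},x_{12}))=\beta^{\rho_n}$. By Lemma~\ref{lem:pent} we may apply $\theta$ to (III):
\[
\alpha^{\rho_n}\cdot\pi_n(f)(\alpha,\beta)^{-1}\cdot\beta^{\rho_n}\cdot f(\alpha,\beta)\cdot\alpha^{-\rho_n}=1 .
\]
The outer factors cancel by conjugation, so $\pi_n(f)(\alpha,\beta)=\beta^{\rho_n}f(\alpha,\beta)$ in the free profinite group on $\alpha,\beta$.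
\end{proof}

\section{The action on $\hat B_4$}\label{sec:action}

The automorphism $\tau$ acts on the fundamental group of a plane with two punctures. To let a third puncture move we need one automorphism of a larger group that restricts to $\tau$ on several pairs of elements. We use (II) in the following form.

\begin{lemma}\label{lem:hex}
If $uvw=\gamma$ in a profinite group and $\gamma$ commutes with $u$ and $v$, then
\[
v^mf(u,v)u^m=\gamma^mf(w,v)w^{-m}f(u,w).
\]
\end{lemma}

\begin{proof}
Relation (II) for $(u,v,w\gamma^{-1})$ and Lemma~\ref{lem:central} give $f(w,u)w^m\gamma^{-m}f(v,w)\cdot v^mf(u,v)u^m=1$. Solve for the last three factors and use (I).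
\end{proof}

\begin{proposition}\label{prop:S}
There is an automorphism $S$ of $\hat B_4$ with
\[
\sigma_1\mapsto\sigma_1^\lambda,\qquad\sigma_2\mapsto f(x_{12},x_{23})^{-1}\sigma_2^\lambda f(x_{12},x_{23}),\qquad\sigma_3\mapsto f(e,x_{34})^{-1}\sigma_3^\lambda f(e,x_{34}).
\]
It satisfies $S(x_{45})=x_{45}^\lambda$, $S(e)=e^\lambda$, $S(\Delta^2)=\Delta^{2\lambda}$, and induces the identity on $\hat B_4/\hat P_4=\mathfrak S_4$.
\end{proposition}

\begin{proof}
Let $\tilde\sigma_i$ be the proposed image of $\sigma_i$, and recall $\sigma_i^\lambda=\sigma_i\,x_{i,i+1}^m$.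

\emph{(a) The relation between $\tilde\sigma_1$ and $\tilde\sigma_2$.} In this step let $x=\sigma_1^2$, $y=\sigma_2^2$, $\gamma=x_{45}$, and
\[
z'=\sigma_2^{-1}x\sigma_2=\sigma_1y\sigma_1^{-1},\qquad z''=\sigma_2x\sigma_2^{-1}=\sigma_1^{-1}y\sigma_1 .
\]
Then $xyz'=\sigma_1^2\sigma_2\sigma_1^2\sigma_2=\gamma$ and $yxz''=y\gamma y^{-1}=\gamma$. Lemma~\ref{lem:hex} gives
\[
x^mf(y,x)y^m=\gamma^mf(z'',x)z''^{-m}f(y,z''),\qquad y^mf(x,y)x^m=\gamma^mf(z',y)z'^{-m}f(x,z').
\]
We have $\tilde\sigma_1=\sigma_1x^m$ and $\tilde\sigma_2=f(y,x)y^m\sigma_2f(x,y)$ by (I). Since $\sigma_1f(z'',x)z''^{-m}=f(y,x)y^{-m}\sigma_1$ and $f(y,z'')\sigma_2=\sigma_2f(y,x)$,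
\begin{align*}
\tilde\sigma_1\tilde\sigma_2\tilde\sigma_1&=\sigma_1\cdot x^mf(y,x)y^m\cdot\sigma_2f(x,y)\sigma_1x^m\\
&=\gamma^mf(y,x)y^{-m}\sigma_1\sigma_2f(y,x)f(x,y)\sigma_1x^m=\gamma^mf(y,x)y^{-m}\Delta_3x^m=\gamma^mf(y,x)\Delta_3 .
\end{align*}
Since $\sigma_2f(z',y)z'^{-m}=f(x,y)x^{-m}\sigma_2$ and $f(x,z')\sigma_1=\sigma_1f(x,y)$,
\begin{align*}
\tilde\sigma_2\tilde\sigma_1\tilde\sigma_2&=f(y,x)\sigma_2\cdot y^mf(x,y)x^m\cdot\sigma_1f(y,x)y^m\sigma_2f(x,y)\\
&=\gamma^mx^{-m}\sigma_2\sigma_1\sigma_2\,y^mf(x,y)=\gamma^m\Delta_3f(x,y)=\gamma^mf(y,x)\Delta_3 .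
\end{align*}
The two products agree. Also $(\tilde\sigma_1\tilde\sigma_2\tilde\sigma_1)^2=\gamma^{2m}f(y,x)f(x,y)\Delta_3^2=\gamma^\lambda$. Once $S$ is defined, this gives $S(x_{45})=x_{45}^\lambda$ and $S(e)=S(x_{12}^{-1}x_{45})=e^\lambda$.

\emph{(b)} $\tilde\sigma_1$ and $\tilde\sigma_3$ commute, since $\sigma_1$ commutes with $e$ and $\sigma_3$.

\emph{(c) The relation between $\tilde\sigma_2$ and $\tilde\sigma_3$.} Here the pentagon enters. By Lemma~\ref{lem:central}, $f(e,x_{34})=f(x_{45},x_{34})$, since $x_{12}$ commutes with $e$ and $x_{34}$. Put $g=f(x_{45},x_{51})f(x_{12},x_{23})$. By Lemma~\ref{lem:pent} and (I), $f(x_{23},x_{34})\,g=f(x_{12},x_{51})f(x_{45},x_{34})$. Now $f(x_{45},x_{51})$ commutes with $\sigma_2$, and $f(x_{12},x_{51})$ commutes with $\sigma_3$. Hence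
\[
\tilde\sigma_2=g^{-1}\sigma_2^\lambda g,\qquad\tilde\sigma_3=g^{-1}f(x_{23},x_{34})^{-1}\sigma_3^\lambda f(x_{23},x_{34})\,g,
\]
and the relation is the conjugate by $g^{-1}$ of (a) for the pair $(\sigma_2,\sigma_3)$. So $S$ is a well-defined endomorphism of $\hat B_4$.

\emph{(d) The full twist.} By \eqref{eq:delta}, $\Delta^2=x_{12}w$ with $w=e\sigma_3e\sigma_3$. As $\Delta^2$ is central and $x_{12}$ commutes with $e$ and $\sigma_3$, the element $w$ commutes with $e$, $\sigma_3$, $x_{12}$; in particular $w=\sigma_3e\sigma_3e$. Let $v=x_{34}$ and $e'=\sigma_3e\sigma_3^{-1}$. Then $vee'=\sigma_3w\sigma_3^{-1}=w$, so $e^mf(v,e)v^m=w^mf(e',e)e'^{-m}f(v,e')$ by Lemma~\ref{lem:hex}. Since $e'^{-m}f(v,e')\sigma_3=\sigma_3e^{-m}f(v,e)$,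
\[
S(e\sigma_3)=e^{m+1}\cdot e^mf(v,e)v^m\cdot\sigma_3f(e,v)=w^me^{m+1}f(e',e)\sigma_3e^{-m}.
\]
Conjugation by $\sigma_3e$ sends $e\mapsto e'$ and $e'\mapsto w(\sigma_3e\sigma_3)^{-1}=e$. Squaring,
\[
S(w)=w^{2m}e^{m+1}f(e',e)\,\sigma_3e\,f(e',e)\,\sigma_3e^{-m}=w^{2m}e^{m+1}f(e',e)f(e,e')\,\sigma_3e\sigma_3e^{-m}=w^{2m}e^mwe^{-m}=w^\lambda.
\]
Hence $S(\Delta^2)=x_{12}^\lambda w^\lambda=\Delta^{2\lambda}$.

\emph{(e) Bijectivity.} Write $\kappa_{u,v}$ for the homomorphism $x\mapsto u$, $y\mapsto v$ on $F$. We have $S\kappa_{u,v}=\kappa_{u,v}\tau$ for $(u,v)=(x_{12},x_{23})$ and for $(u,v)=(e,x_{34})$. As $\tau$ is surjective, the closed subgroup $S(\hat B_4)$ contains $\kappa_{u,v}(F)$, and so the conjugators $f(x_{12},x_{23})$ and $f(e,x_{34})$. Then it contains each $\sigma_i^\lambda$, hence each $\sigma_i$ by (P4). So $S$ is surjective, and bijective by (P3). Finally $\tilde\sigma_i\equiv\sigma_i$ modulo $\hat P_4$, since $\lambda$ is odd and the conjugators are pure.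
\end{proof}

Since $S(Z)=Z$, we obtain an automorphism of $\hat B_4/Z$, again called $S$, with $S(P)=P$.

\section{A moving puncture}\label{sec:fiber}

\subsection{The fiber group}

In $B_4$, and in $\hat B_4/Z$, put
\[
a=\sigma_2\sigma_1^2\sigma_2^{-1},\qquad p=x_{23},\qquad r=x_{34},\qquad t=\sigma_2\sigma_3^2\sigma_2^{-1},\qquad\varepsilon=pr,
\]
and let $N\subset P$ be the closed subgroup generated by $a,p,r$. The following picture explains the choices below and is not used in the proofs. With the coordinates $u=z_2/z_4$, $v=z_3/z_4$ on $\mathcal X$, the group $P$ is the profinite fundamental group of the space of pairs $u\ne v$ in $\mathbb C\setminus\{0,1\}$, and $N$ is that of the fiber $v\in\mathbb C\setminus\{0,u,1\}$. The loops $a,p,r$ go around $0,u,1$; the loop $e=ap$ surrounds $0$ and $u$, and $\varepsilon=pr$ surrounds $u$ and $1$. When $u$ is near $0$, a distant observer sees two punctures with loops $(e,r)$; when $u$ is near $1$, the two loops are $(a,\varepsilon)$.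

\begin{lemma}\label{lem:N}
\begin{itemize}
\item[(a)] $e=ap$ and $x_{51}=\varepsilon t$. The element $a$ commutes with $t$ and $x_{45}$; $p$ commutes with $x_{45}$ and $x_{51}$; $r$ commutes with $x_{12}$ and $x_{51}$.
\item[(b)] $N$ is normal in $P$ and free profinite on $(a,p,r)$, hence also on $(e,r,p)$ and on $(a,\varepsilon,p)$. The quotient $P/N$ is free profinite on the images of $x_{12}$ and $x_{51}$, and $x_{45}\equiv x_{12}$, $t\equiv x_{51}$ modulo $N$.
\item[(c)] $\iota_{x_{12}}$ fixes $e,r$ and sends $p\mapsto e^{-1}pe$; $\iota_{x_{51}}$ fixes $p,r$ and sends $a\mapsto\varepsilon a\varepsilon^{-1}$.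
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $ap=\sigma_2\sigma_1^2\sigma_2$. Next $x_{51}=\sigma_3^2\cdot\sigma_2\sigma_3^2\sigma_2=rtp$, and conjugating by $p$, which commutes with $x_{51}$, gives $x_{51}=prt$. The elements $a,t$ are the conjugates by $\sigma_2$ of $\sigma_1^2,\sigma_3^2$, which commute. The rest holds because $x_{45}$ and $x_{51}$ are central in $\langle\sigma_1,\sigma_2\rangle$ and $\langle\sigma_2,\sigma_3\rangle$.

(b) Let $\Pi:P_4\to P_3$ be $\iota_{\sigma_3}$ followed by forgetting strand $4$; this forgets strand $3$. The three generators in (B4) are $\iota_{\sigma_3}(a),\iota_{\sigma_3}(p),\iota_{\sigma_3}(r)$, so $N^\flat=\ker\Pi$ is free on $a,p,r$. We have $\Pi(x_{12})=\sigma_1^2$, and $\Pi(t)=\sigma_2^2$ because $(\sigma_3\sigma_2)\sigma_3(\sigma_3\sigma_2)^{-1}=\sigma_2$. Since $\sigma_3e\sigma_3=\iota_{\sigma_3}(apr)$, formula \eqref{eq:delta} gives $\Pi(\Delta^2)=(\sigma_1\sigma_2)^3$, which has infinite order. So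
\[
1\to N^\flat\to P_4/\langle\Delta^2\rangle\to P_3/\langle(\sigma_1\sigma_2)^3\rangle\to1
\]
is exact. The quotient is free on the images of $x_{12}$ and $t$ by (B3), so the sequence splits, and by (P2) it stays exact after completion, with middle term $P$. The congruences follow from $x_{45}=x_{12}e$ and $x_{51}=\varepsilon t$.

(c) Since $x_{12}=x_{45}e^{-1}$ and $x_{45}$ commutes with $e^{-1}pe\in\langle\sigma_1,\sigma_2\rangle$, we get $\iota_{x_{12}}(p)=e^{-1}pe$. Since $x_{51}=\varepsilon t$ and $t$ commutes with $a$, we get $\iota_{x_{51}}(a)=\varepsilon a\varepsilon^{-1}$.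
\end{proof}

Define $h_v,h_u:\hat P_4\to\hat{\mathbb Z}$ as the differences of coordinates in (B2): $h_v$ is the $\mathbf e_{13}$-coordinate minus the $\mathbf e_{14}$-coordinate, and $h_u$ is the $\mathbf e_{12}$-coordinate minus the $\mathbf e_{14}$-coordinate. They are the winding numbers of $v$ and $u$ around $0$. Both kill $\Delta^2$, so $H=(h_v,h_u)$ is defined on $P$. The classes of $a,p,r,t$ are $\mathbf e_{13},\mathbf e_{23},\mathbf e_{34},\mathbf e_{24}$, so
\begin{equation}\label{eq:H}
\begin{gathered}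
H(a)=H(e)=(1,0),\qquad H(x_{12})=(0,1),\qquad H(x_{45})=(1,1),\\
H(p)=H(r)=H(t)=H(x_{51})=0 .
\end{gathered}
\end{equation}
In particular $h_u$ vanishes on $N$.

\subsection{Two normal forms of $S$ on $N$}

By Lemma~\ref{lem:central}, $f(x_{12},p)=f(x_{45}e^{-1},p)=f(e^{-1},p)$. So Proposition~\ref{prop:S} gives
\begin{equation}\label{eq:S}
S:\quad e\mapsto e^\lambda,\qquad r\mapsto f(e,r)^{-1}r^\lambda f(e,r),\qquad p\mapsto f(e^{-1},p)^{-1}p^\lambda f(e^{-1},p).
\end{equation}
Hence $S(N)\subset N$. The induced endomorphism of $P/N$ is surjective, so injective by (P3), and therefore $S(N)=N$. Formula \eqref{eq:S} acts on $(e,r)$ as $\tau$ acts on $(x,y)$; it is adapted to $u$ near $0$. To reach $u$ near $1$ we use a braid that exchanges strands $1$ and $4$ and fixes strands $2$ and $3$, namely $\psi=\sigma_2\Delta$. By (B5),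
\begin{equation}\label{eq:psi}
\psi p\psi^{-1}=p,\qquad\psi r\psi^{-1}=\sigma_2\sigma_1^2\sigma_2^{-1}=a,\qquad\psi e\psi^{-1}=\sigma_2(\sigma_2\sigma_3^2\sigma_2)\sigma_2^{-1}=\varepsilon .
\end{equation}

\begin{lemma}\label{lem:g0}
There is $g_0\in P$ with $H(g_0)=0$ such that $S'=\iota_{g_0}S$ acts by
\begin{equation}\label{eq:Sprime}
S':\quad a\mapsto a^\lambda,\qquad\varepsilon\mapsto f(a,\varepsilon)^{-1}\varepsilon^\lambda f(a,\varepsilon),\qquad p\mapsto g_1^{-1}p^\lambda g_1,\qquad g_1=f(\varepsilon^{-1},p)f(a,\varepsilon).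
\end{equation}
\end{lemma}

\begin{proof}
For $\gamma\in\hat B_4/Z$ put $\Phi(\gamma)=\gamma S(\gamma)^{-1}$; it lies in $P$ because $S$ is the identity on $\mathfrak S_4$. We have $\iota_\psi S\iota_\psi^{-1}=\iota_{\Phi(\psi)}S$. By \eqref{eq:S} and \eqref{eq:psi}, this automorphism sends
\[
\varepsilon\mapsto\varepsilon^\lambda,\qquad a\mapsto f(\varepsilon,a)^{-1}a^\lambda f(\varepsilon,a),\qquad p\mapsto f(\varepsilon^{-1},p)^{-1}p^\lambda f(\varepsilon^{-1},p).
\]
Compose with $\iota_{f(\varepsilon,a)}$ and use $f(\varepsilon,a)=f(a,\varepsilon)^{-1}$ from (I). This gives \eqref{eq:Sprime} with $g_0=f(\varepsilon,a)\Phi(\psi)$.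

It remains to show $H(\Phi(\psi))=0$. We have $\Phi(\gamma\gamma')=\gamma\Phi(\gamma')\gamma^{-1}\Phi(\gamma)$. As $S(\sigma_i)=b_i^{-1}\sigma_i^\lambda b_i$ with $b_i\in P'$, and $P'$ is normal in $\hat B_4/Z$, the class of $\Phi(\sigma_i)$ in $P^{ab}$ is that of $\sigma_i^{1-\lambda}$, namely $-m\,\mathbf e_{i,i+1}$. For a word $\sigma_{i_1}\cdots\sigma_{i_k}$ the class of $\Phi$ is therefore $-m$ times the sum over $j$ of the images of $\mathbf e_{i_j,i_j+1}$ under $\iota_{\sigma_{i_1}}\cdots\iota_{\sigma_{i_{j-1}}}$. For $\Delta=\sigma_1\sigma_2\sigma_3\sigma_1\sigma_2\sigma_1$, apply the transpositions from the right to the left. The six index pairs are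
\[
12;\quad23\to13;\quad34\to24\to14;\quad12\to12\to13\to23;
\]
\[
23\to13\to14\to14\to24;\quad12\to13\to23\to24\to34\to34 .
\]
Each pair occurs once, so the class of $\Phi(\Delta)$ is $-m$ times that of $\Delta^2$, which is $0$ in $P^{ab}$. Hence the class of $\Phi(\psi)=\sigma_2\Phi(\Delta)\sigma_2^{-1}\Phi(\sigma_2)$ is $-m\,\mathbf e_{23}$, on which $H$ vanishes.
\end{proof}

\begin{example}[No cover]\label{ex:one}
The comparison of \eqref{eq:S} with \eqref{eq:Sprime} is visible on $N$ itself. Let $X,W,q_0$ be the classes of $a,p,r$ in $N^{ab}$, so that $e$ and $\varepsilon$ have classes $E=XW$ and $Wq_0$. By Lemma~\ref{lem:fox}(d),(e), the Jacobian of $S$ in the basis $(e,r,p)$ and that of $S'$ in the basis $(a,\varepsilon,p)$ are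
\[
\begin{pmatrix}[\lambda]_E&0&0\\ *&[\lambda]_{q_0}B(E,q_0)&0\\ *&0&[\lambda]_WB(E^{-1},W)\end{pmatrix},\quad
\begin{pmatrix}[\lambda]_X&0&0\\ *&[\lambda]_{Wq_0}B(X,Wq_0)&0\\ *&*&[\lambda]_WB(W^{-1}q_0^{-1},W)\end{pmatrix};
\]
in the last entry we used $\partial_pg_1=\partial_pf(\varepsilon^{-1},p)$, which holds as $\partial_pf(a,\varepsilon)=0$. The group $P$ is generated by $N$, $x_{12}$, $x_{51}$. By Lemma~\ref{lem:N}(c) it acts trivially on $N^{ab}$, so $g\mapsto\det J(\iota_g|_N)$ is a continuous homomorphism. Its values are monomials on $N$ by Lemma~\ref{lem:fox}(a); on $x_{12}$ the value is $E^{-1}$ (basis $(e,r,p)$, where only $p$ moves), and on $x_{51}$ it is $Wq_0$ (basis $(a,\varepsilon,p)$, where only $a$ moves). So $\det J(\iota_{g_0}|_N)$ is a monomial. With Lemma~\ref{lem:fox}(c) for the change of basis, and after canceling $[\lambda]_W$,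
\begin{equation}\label{eq:star1}
[\lambda]_EB(E^{-1},W)\cdot[\lambda]_{q_0}B(E,q_0)\doteq[\lambda]_XB(W^{-1}q_0^{-1},W)\cdot[\lambda]_{Wq_0}B(X,Wq_0).
\end{equation}
On the left the variable $W$ is attached to $X$, on the right to $q_0$. This is the mechanism of the transfer. The factors that come from the row of $p$ are unwanted, and \eqref{eq:star1} will serve to cancel them.
\end{example}

\section{Proof of the transfer relation}\label{sec:transfer}

We repeat Example~\ref{ex:one} on the cover $s=v^{1/n}$ of the fiber, where the punctures are $0$, the $n$-th roots of $u$ and the $n$-th roots of $1$. We want only one moving puncture, so we fill in all roots of $u$ but one. Two new difficulties appear. Only the subgroup of $P$ that fixes the chosen root acts, and its generators must be checked again (Lemma~\ref{lem:mono}). Near $0$ the moving puncture sees the ramification of the cover, so the conjugator $f(e^{-1},p)$ must be rewritten upstairs; this is what Theorem~\ref{thm:cover} does.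

\subsection{The group $K^+$}

Let $P(n)=\ker(H\bmod n)$ and $N(n)=N\cap P(n)=\ker(h_v|_N\bmod n)$; both are normal in $P$. By (P1) and \eqref{eq:H}, $N(n)$ is free on $a^n$, $p_d=a^dpa^{-d}$, $r_d=a^dra^{-d}$ $(0\le d<n)$.

\begin{lemma}\label{lem:conj}
Let $g\in P$. There are $\nu_1,\nu_2,\nu_3\in N$ with
\begin{itemize}
\item[(i)] $gpg^{-1}=\nu_1p\nu_1^{-1}$ and $h_v(\nu_1)=h_v(g)-h_u(g)$;
\item[(ii)] $grg^{-1}=\nu_2r\nu_2^{-1}$ and $h_v(\nu_2)=h_v(g)$;
\item[(iii)] $gag^{-1}=\nu_3a\nu_3^{-1}$.
\end{itemize}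
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:N}(b), each of the pairs $(x_{45},x_{51})$, $(x_{12},x_{51})$, $(x_{45},t)$ generates $P$ modulo $N$, and by Lemma~\ref{lem:N}(a) the pairs centralize $p$, $r$, $a$ respectively. Write $g=\nu_ib_i$ with $\nu_i\in N$ and $b_i$ in the closed subgroup generated by the $i$-th pair. By \eqref{eq:H}, $h_v(b_1)=h_u(b_1)=h_u(g)$ and $h_v(b_2)=0$.
\end{proof}

For $j\in\mathbb Z/n$ let $C_j=\{\nu p\nu^{-1}:\nu\in N,\ h_v(\nu)\equiv j\}$. Writing $\nu=(\nu a^{-d})a^d$ with $0\le d<n$, $d\equiv j$, we see that $C_j$ is the conjugacy class of $p_d$ in $N(n)$; it belongs to one root of $u$. Let $\mathcal R_j$ be the closed subgroup generated by all $C_i$ with $i\ne j$. It is normal in $N(n)$, and $N(n)/\mathcal R_c$ is free on $a^n,p_c,r_0,\dots,r_{n-1}$. By Lemma~\ref{lem:conj}(i), and since $h_v(g\nu g^{-1})=h_v(\nu)$,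
\begin{equation}\label{eq:Cj}
gC_ig^{-1}=C_{i+h_v(g)-h_u(g)}\qquad(g\in P).
\end{equation}
So each $\mathcal R_j$ is normal in $P(n)$, and $x_{12}^c\mathcal R_cx_{12}^{-c}=\mathcal R_0$. Put $K^+=N(n)/\mathcal R_0$, free on $a^n,p,r_0,\dots,r_{n-1}$, and let $X,W,q_0,\dots,q_{n-1}$ be the classes of these elements in $(K^+)^{ab}$.

For $0\le d\le n$ we have $e^d=(ap)^d=(apa^{-1})(a^2pa^{-2})\cdots(a^dpa^{-d})\,a^d$. The factors $a^ipa^{-i}$ with $0<i<n$ lie in $\mathcal R_0$. With $\varepsilon_d=a^d\varepsilon a^{-d}=p_dr_d$ we get, in $K^+$,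
\begin{equation}\label{eq:bases}
e^n=a^np,\qquad e^dre^{-d}=r_d\ \ (0\le d<n),\qquad\varepsilon_0=pr_0,\qquad\varepsilon_d=r_d\ \ (0<d<n).
\end{equation}
So $(e^n,(e^dre^{-d})_d,p)$ and $(a^n,(\varepsilon_d)_d,p)$ are bases of the discrete free group on $a^n,p,r_0,\dots,r_{n-1}$. The class of $e^n$ is $E=XW$, and that of $\varepsilon_0$ is $Wq_0$.

\begin{lemma}\label{lem:mono}
The group $P(n)$ acts trivially on $N(n)^{ab}$. For $g\in P(n)$, the determinant $\chi(g)=\det J(\iota_g|_{K^+})$ is a monomial.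
\end{lemma}

\begin{proof}
Let $g\in P(n)$. By \eqref{eq:Cj}, $gp_dg^{-1}$ is conjugate to $p_d$ in $N(n)$. By Lemma~\ref{lem:conj}(ii), $gr_dg^{-1}=\nu r\nu^{-1}$ with $\nu=ga^dg^{-1}\nu_2$ and $h_v(\nu)\equiv d$, so it is conjugate to $r_d$ in $N(n)$. In Lemma~\ref{lem:conj}(iii) write $\nu_3=\nu_0a^k$ with $\nu_0\in N(n)$; then $ga^ng^{-1}=\nu_0a^n\nu_0^{-1}$. This proves the first claim.

By Lemma~\ref{lem:fox}(b), $\chi$ is a homomorphism and does not depend on the basis. It is continuous because the $\partial_j$ are, and $\mathcal M$ is a closed subgroup. So it suffices to treat topological generators of $P(n)$. The map $h_u$ factors through $P/N$, and the image of $P(n)$ in $P/N$ is all of $\ker(h_u\bmod n)$, because $h_v$ can be corrected by a power of $a\in N$. By (P1) this kernel is generated by the images of $x_{12}^n$ and $x_{12}^cx_{51}x_{12}^{-c}$ $(0\le c<n)$, and these elements lie in $P(n)$ by \eqref{eq:H}. Together with $N(n)$ they generate $P(n)$.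

On $N(n)$ use Lemma~\ref{lem:fox}(a). By Lemma~\ref{lem:N}(c), $\iota_{x_{12}^n}$ fixes $e^n$ and the $e^dre^{-d}$ and sends $p\mapsto e^{-n}pe^n$; the Jacobian is triangular and $\chi(x_{12}^n)=E^{-1}$.

For $x_{12}^cx_{51}x_{12}^{-c}$, we first let $x_{51}$ act on $N(n)/\mathcal R_c$. Put $T=\iota_\varepsilon^{-1}\iota_{x_{51}}$. By Lemma~\ref{lem:N}(c), $T$ fixes $a$ and conjugates $p,r$ by $\varepsilon^{-1}$. So on $N(n)$ it fixes $a^n$ and sends $p_d\mapsto\varepsilon_d^{-1}p_d\varepsilon_d$, $r_d\mapsto\varepsilon_d^{-1}r_d\varepsilon_d$. It preserves $\mathcal R_c$, as $\varepsilon,x_{51}\in P(n)$. In $N(n)/\mathcal R_c$ we have $\varepsilon_d=r_d$ for $d\ne c$, so $T$ fixes $a^n$ and these $r_d$, and it is the inner automorphism by $\varepsilon_c^{-1}$ of the free factor on $p_c,r_c$. Its Jacobian is block diagonal, with determinant $\bar\varepsilon_c^{\,-1}$ by Lemma~\ref{lem:fox}(a) in rank $2$. Since $\iota_\varepsilon$ is inner, $\iota_{x_{51}}=\iota_\varepsilon T$ has monomial determinant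 on $N(n)/\mathcal R_c$. Finally $\iota_{x_{12}^c}$ induces an isomorphism $N(n)/\mathcal R_c\to K^+$ that carries the action of $x_{51}$ to that of $x_{12}^cx_{51}x_{12}^{-c}$, and it carries monomials to monomials; use Lemma~\ref{lem:fox}(b).
\end{proof}

\subsection{The two determinants}

By \eqref{eq:S} and \eqref{eq:H}, $h_v\circ S=\lambda h_v$ on $N$, so $S(N(n))=N(n)$. With $b=f(e^{-1},p)\in N'$ we have $S(\nu p\nu^{-1})=\nu'p^\lambda\nu'^{-1}$, $\nu'=S(\nu)b^{-1}$, and $\nu'$ runs through the coset $h_v\equiv\lambda j$ as $\nu$ runs through the coset $h_v\equiv j$. So $S(C_j)$ is the set of $\lambda$-th powers of the elements of $C_{\lambda j}$, and $S(\mathcal R_0)=\mathcal R_0$ by (P4). Let $\tau_0$ be the automorphism of $K^+$ induced by $S$. Since $H(g_0)=0$, we have $g_0\in P(n)$; without this, $\iota_{g_0}$ could move the chosen root of $u$, by \eqref{eq:Cj}. So $S'=\iota_{g_0}S$ induces an automorphism $\tau_1$ of $K^+$. By the product formula and Lemma~\ref{lem:mono}, $\det J(\tau_1)=\chi(g_0)\det J(\tau_0)\doteq\det J(\tau_0)$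 in any fixed basis. By Lemma~\ref{lem:fox}(c) we may compute the two sides in the two bases from \eqref{eq:bases}.

\emph{The determinant of $\tau_0$ in the basis $(e^n,(e^dre^{-d})_d,p)$.} The homomorphism $\kappa_{e,r}:x\mapsto e$, $y\mapsto r$ satisfies $S\kappa_{e,r}=\kappa_{e,r}\tau$ and maps $K$ into $N(n)$. The composite $K\to K^+$ sends the basis $(x^n,y_d)$ to $(e^n,e^dre^{-d})$. So $\tau_0$ preserves the free factor on these elements and acts on it as $\tau_K$, with determinant $[\lambda]_E\Psi_n(E;q_0,\dots,q_{n-1})$. For the row of $p$ consider $\kappa_{e^{-1},p}$, which also maps $K$ into $N(n)$. In $K^+$ it sends $x^n\mapsto e^{-n}$, $y_0\mapsto p$, and $y_c\mapsto e^{-c}pe^c\in C_{-c}$, which is trivial for $0<c<n$. So the composite $K\to K^+$ is $\kappa_{e^{-n},p}\circ\pi_n$, and by Theorem~\ref{thm:cover} the image of $f(e^{-1},p)$ in $K^+$ is $p^{\rho_n}f(e^{-n},p)$. The power of $p$ commutes with $p^\lambda$, so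
\[
\tau_0(p)=f(e^{-n},p)^{-1}p^\lambda f(e^{-n},p).
\]
This has the same form as for $n=1$. The Jacobian is block triangular, and Lemma~\ref{lem:fox}(d),(e) give
\[
\det J(\tau_0)=[\lambda]_E\,\Psi_n(E;q_0,\dots,q_{n-1})\cdot[\lambda]_WB(E^{-1},W).
\]

\emph{The determinant of $\tau_1$ in the basis $(a^n,(\varepsilon_d)_d,p)$.} By \eqref{eq:Sprime}, $S'\kappa_{a,\varepsilon}=\kappa_{a,\varepsilon}\tau$, and $K\to K^+$ sends $(x^n,y_d)$ to $(a^n,\varepsilon_d)$. So $\tau_1$ acts on the free factor $K_1$ on these elements as $\tau_K$, with determinant $[\lambda]_X\Psi_n(X;Wq_0,q_1,\dots,q_{n-1})$. Near $1$ the cover is unramified: $\varepsilon=\varepsilon_0$ and $p$ both lie in $N(n)$, so $f(\varepsilon^{-1},p)$ needs no rewriting. The image of $f(a,\varepsilon)$ lies in $K_1$, so $\partial_pf(a,\varepsilon)=0$ and $\partial_pg_1=\partial_pf(\varepsilon_0^{-1},p)$. By Lemma~\ref{lem:fox}(d),(e) the $(p,p)$ entry is $\bar g_1^{\,-1}[\lambda]_WB(W^{-1}q_0^{-1},W)$. Hence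
\[
\det J(\tau_1)\doteq[\lambda]_X\,\Psi_n(X;Wq_0,q_1,\dots,q_{n-1})\cdot[\lambda]_WB(W^{-1}q_0^{-1},W).
\]

\begin{proof}[Proof of Proposition~\ref{prop:transfer}]
Comparing the two determinants and canceling $[\lambda]_W$, we get
\begin{equation}\label{eq:starn}
[\lambda]_EB(E^{-1},W)\,\Psi_n(E;q_0,q_1,\dots)\doteq[\lambda]_XB(W^{-1}q_0^{-1},W)\,\Psi_n(X;Wq_0,q_1,\dots).
\end{equation}
Relation \eqref{eq:star1} is an identity in three independent variables $X,W,q_0$, with $E=XW$, so it holds in $\hat{\mathbb Z}[[(K^+)^{ab}]]$ with the present $X,W,q_0$. All factors are units. Dividing \eqref{eq:starn} by \eqref{eq:star1},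
\[
\frac{\Psi_n(XW;q_0,q_1,\dots,q_{n-1})}{[\lambda]_{q_0}B(XW,q_0)}\doteq\frac{\Psi_n(X;Wq_0,q_1,\dots,q_{n-1})}{[\lambda]_{Wq_0}B(X,Wq_0)} .
\]
Put $q_0=1$, so that $B(XW,q_0)=1$, and divide both sides by $\prod_{c=1}^{n-1}[\lambda]_{q_c}$. The left side becomes $\Theta_n(XW;1,q_1,\dots,q_{n-1})$ and the right side $\Theta_n(X;W,q_1,\dots,q_{n-1})/B(X,W)$.
\end{proof}

This completes the proof of Theorem~\ref{thm:beta}, and with it of Theorem~\ref{thm:gauss} and Corollary~\ref{cor:answer}.

\begin{thebibliography}{1}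

\bibitem{HE}
\emph{Harmonic and equianharmonic equations in the Grothendieck-Teichm\"uller group, II},
\texttt{http://www4.math.sci.osaka-u.ac.jp/\~{}nakamura/zoo/goat/amsharm03.pdf}

\end{thebibliography}
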